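# Connected group topologies on the homeomorphism group of the circle

## Three topologies on the plane

Take the additive group $\mathbb R^2$ and give it three group topologies, each finer than the one before:

1. the usual topology of $\mathbb R\times\mathbb R$;
2. the topology of $\mathbb R\times\mathbb R_d$, where $\mathbb R_d$ is $\mathbb R$ with the discrete topology;
3. the discrete topology.

We ask two things of each. Is it connected? Is the space a countable union of closed discrete subspaces?

The discrete topology passes the second test, since the whole space is one closed discrete subspace, and it fails the first. The usual topology is connected. It fails the second test: suppose $\mathbb R^2=\bigcup_n D_n$ with each $D_n$ closed and discrete. Then $[0,1]\times\{0\}$ is the union of the sets $D_n\cap([0,1]\times\{0\})$. Each of these is a closed discrete subspace of a compact space, hence finite. So $[0,1]$ would be countable, which is false. The middle topology fails both tests. The same copy of $[0,1]$ sits inside $\mathbb R\times\mathbb R_d$, so the second test fails. The subgroup $\mathbb R\times\{0\}$ is open, so its complement, a union of cosets,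 is open too, and the group is disconnected.

Two obstructions appear here, and both hold in general.

* A space that contains a copy of $[0,1]$ is not a countable union of closed discrete subspaces, by the argument just given.
* A topological group with a proper open subgroup is not connected, because the complement of an open subgroup is a union of open cosets.

So if we start from a connected group and refine its topology until it becomes a countable union of closed discrete sets, we must destroy every arc and at the same time create no open subgroup. The three topologies above do not tell us whether this can be done on $\mathbb R^2$, and we shall not pursue that group. The question is whether it can always be done.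

## Problem 5.4 and its answer

All spaces are assumed completely regular (Tychonoff); in particular all topological groups and group topologies are Hausdorff. (A Hausdorff topological group is automatically completely regular; this is a textbook fact.)

**Definition.** A space is *strongly $\sigma$-discrete* if it is the union of countably many closed discrete subspaces.

For example, $\mathbb Q$ with its usual topology is strongly $\sigma$-discrete, since it is a countable union of singletons; $[0,1]$ is not. 

**Definition.** A *group topology* on an abstract group $G$ is a topology making $G$ a topological group. A topology $\tau'$ is *finer* than $\tau$ if $\tau'\supseteq\tau$. A space is *submetrizable* if it has a coarser metrizable topology.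

For example, the Sorgenfrey line is submetrizable, because its topology contains the usual topology of $\mathbb R$.

The paper "Strengthening Connected Tychonoff Topologies" contains the following result: every connected topological group $G$ is a quotient group of a connected, submetrizable, strongly $\sigma$-discrete topological group $H$. Applied to the circle group, for instance, this shows that nontrivial connected strongly $\sigma$-discrete groups exist. But $H$ is a different group from $G$. Problem 5.4 of that paper asks what happens if the group is kept: *does every connected topological group admit a finer connected strongly $\sigma$-discrete group topology?*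

The answer is no. Let $S^1=\mathbb R/\mathbb Z$, let $G=\mathrm{Homeo}_+(S^1)$ be the group of orientation-preserving homeomorphisms of the circle, and let $\tau$ be its compact-open topology, which is the topology of uniform convergence. It is a connected metrizable (Polish) group.

**Theorem A.** $(G,\tau)$ is connected, but the abstract group $G$ admits no connected, strongly $\sigma$-discrete Hausdorff group topology. In particular no such topology is finer than $\tau$.

To avoid a clash with the phrase "$\sigma$-discrete", we write $\lambda$ for a general group topology on $G$.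

**Theorem B.** Every Hausdorff group topology on $G$ contains $\tau$. For a Hausdorff group topology $\lambda$ on $G$ the following are equivalent:

* (a) $(G,\lambda)$ has no proper open subgroup;
* (b) for every $\lambda$-neighborhood $V$ of $e$ there is $\delta>0$ such that $V$ contains every homeomorphism supported in an arc of length $<\delta$;
* (c) $(G,\lambda)$ is path-connected;
* (d) $(G,\lambda)$ is connected.

There is a largest connected Hausdorff group topology $\tau_{\max}$ on $G$. The connected Hausdorff group topologies on $G$ are exactly the group topologies $\lambda$ with $\tau\subseteq\lambda\subseteq\tau_{\max}$, and $\tau\neq\tau_{\max}$. For any such $\lambda$, $G$ is not a union of countably many $\lambda$-closed subsets none of which contains an arc (a subspace of $(G,\lambda)$ homeomorphic to $[0,1]$).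

Everything is proved in ZFC.

## Arcs, supports and a complete metric

Let $d$ be the usual metric on $S^1=\mathbb R/\mathbb Z$, so $d\le\frac12$. An *arc* in $S^1$ is a closed arc $I$ of length $|I|\in(0,1)$; open arcs will be called so explicitly. An arc of length $\ell$ has $d$-diameter $\min(\ell,\frac12)$. In particular two points of an arc $I$ are at distance at most $|I|$. We write $[a,b]=aba^{-1}b^{-1}$ and $W^n$ for the set of products of $n$ elements of $W$.

**Definition.** For an arc $I$ let $H_I=\{h\in G: h(x)=x \text{ for all } x\notin I\}$; its elements are the homeomorphisms *supported* in $I$. Put $H_{S^1}=G$. For $p\in S^1$ let $G_p=\{g\in G:g(p)=p\}$.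

If $h\in H_I$ then $h(I)=I$, and $h$ fixes the endpoints of $I$ by continuity. Hence $H_I\cong\mathrm{Homeo}_+([0,1])$. For example, identify $I$ with $[0,1]$ and let $a(x)=x^2$, $b(x)=2x-x^2$. These are elements of $H_I$ that move every interior point, and they do not commute: $ab(\tfrac12)=\tfrac9{16}$ while $ba(\tfrac12)=\tfrac7{16}$. We also have $gH_Ig^{-1}=H_{g(I)}$ for $g\in G$, and elements with disjoint supports commute. Each $G_p$ is a proper subgroup, because rotations move $p$.

**The metric.** The uniform topology $\tau$ is given by $\sup_x d(ax,bx)$, and it is a group topology (a textbook fact for homeomorphism groups of compact metric spaces). Put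
$$\rho(a,b)=\sup_x d(ax,bx)+\sup_x d(a^{-1}x,b^{-1}x).$$
Since inversion is $\tau$-continuous, $\rho$ also induces $\tau$. It is complete: if $(h_n)$ is $\rho$-Cauchy, then $h_n\to h$ and $h_n^{-1}\to k$ uniformly, and passing to the limit in $h_nh_n^{-1}=h_n^{-1}h_n=\mathrm{id}$ gives $hk=kh=\mathrm{id}$. So $h$ is a homeomorphism. It preserves orientation: among triples of distinct points, the positively ordered ones and the negatively ordered ones form two open sets, so the distinct triple $(hx,hy,hz)$ is positive when it is a limit of positive triples.

One estimate will be used twice. Let $h\in G$, let $J$ be an arc, and let $k,k'\in H_J$. Then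
$$\rho(hk,hk')\le |h(J)|+|J|. \tag{1}$$
Indeed $hk$ and $hk'$ agree off $J$ and both map $J$ onto $h(J)$. Their inverses $k^{-1}h^{-1}$ and $k'^{-1}h^{-1}$ agree off $h(J)$ and both map $h(J)$ onto $J$.

**$(G,\tau)$ is path-connected.** Write $h\in G$ as $h=Rk$ with $R$ a rotation and $k(0)=0$. Rotate $R$ back to $e$, and join $k$, viewed as an element of $\mathrm{Homeo}_+([0,1])$, to the identity by $(1-t)\,\mathrm{id}+tk$. For an arc $I$ the same interpolation joins any $f\in H_I$ to $e$ inside $H_I$.

**Lemma 1 (gluing).** Let $J_1,J_2,\dots$ be pairwise disjoint arcs inside an open arc $A\ne S^1$, and let $x_j\in H_{J_j}$. The map $g$ equal to $x_j$ on each $J_j$ and to the identity elsewhere belongs to $G$.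

*Proof.* Partition the interval $A$ into the arcs $J_j$ and the remaining single points. All pieces are convex, and $g$ maps each piece increasingly onto itself. So $g$ is an increasing bijection of $A$, hence a homeomorphism of $A$, and it is the identity off $A$. Near an endpoint of $A$ an increasing bijection of $A$ tends to that endpoint, so $g$ is continuous on $S^1$. The same applies to $g^{-1}$. $\square$

## Every Hausdorff group topology refines uniform convergence

Here is a group topology on $G$ very different from $\tau$. For finite $F\subset S^1$ let $G_F=\bigcap_{p\in F}G_p$. Since $G_F\cap G_{F'}=G_{F\cup F'}$, $gG_Fg^{-1}=G_{g(F)}$ and $\bigcap_F G_F=\{e\}$, these subgroups form a base at $e$ of a Hausdorff group topology; call it the *stabilizer topology*. It is disconnected, since each $G_p$ is a proper open subgroup. Does it contain $\tau$? Take $F=\{0,\frac1m,\dots,\frac{m-1}m\}$. An element $v$ of $G_F$ maps each $[\frac im,\frac{i+1}m]$ to itself, so $d(x,vx)\le\frac1m$ for all $x$. So yes. The next lemma says that this is no accident: every Hausdorff group topology can detect uniform closeness, through commutators.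

**Lemma 2.** Every Hausdorff group topology $\lambda$ on $G$ contains $\tau$.

*Proof.* Fix $m\ge3$ and choose arcs $K_i\subset(\frac im,\frac{i+1}m)$ for $0\le i<m$, indices modulo $m$, and noncommuting $a_i,b_i\in H_{K_i}$. The set
$$N_i=\{v\in G:[va_iv^{-1},b_i]\ne e\}$$
is $\lambda$-open, because $\{e\}$ is closed and $v\mapsto[va_iv^{-1},b_i]$ is continuous. It contains $e$. If $v\in N_i$, then $v(K_i)\cap K_i\neq\emptyset$: otherwise $va_iv^{-1}\in H_{v(K_i)}$ and $b_i\in H_{K_i}$ would have disjoint supports and commute.

Let $v\in\bigcap_iN_i$, a $\lambda$-neighborhood of $e$. For each $i$ there is $z_i\in K_i$ with $v(z_i)\in K_i$. Every $x\in S^1$ lies in the positively oriented arc from $z_i$ to $z_{i+1}$ for some $i$. As $v$ preserves orientation, $v(x)$ lies in the positively oriented arc from $v(z_i)$ to $v(z_{i+1})$. Both arcs lead from a point of $K_i$ to a point of $K_{i+1}$, so both lie in $[\frac im,\frac{i+2}m]$. Thus $d(x,vx)\le\frac2m$ for all $x$. Since $m$ was arbitrary, every $\tau$-neighborhood of $e$ is a $\lambda$-neighborhood of $e$, and $\tau\subseteq\lambda$. $\square$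

## Baire category, and what it lacks

The group $(G,\tau)$ is completely metrizable, and we want to show that $G$ is not a countable union of certain thin sets. So the natural first attempt is a Baire category argument. Let $\lambda$ be a connected Hausdorff group topology and suppose $G=\bigcup_nD_n$ with $D_n$ closed and discrete in $\lambda$.

The sets $D_n$ are closed in $\lambda$ but perhaps not in $\tau$, so Baire's theorem in $(G,\tau)$ says nothing about them. Try to run its proof with $\lambda$-neighborhoods: choose $h_1\notin D_1$ and a $\lambda$-neighborhood $V_1$ of $e$ with $h_1V_1\cap D_1=\emptyset$, then $h_2\in h_1V_1\setminus D_2$ and $V_2$ with $h_2V_2\subset h_1V_1$ and $h_2V_2\cap D_2=\emptyset$, and so on. We may arrange that $(h_n)$ is $\rho$-Cauchy, because $\lambda\supseteq\tau$. So $h_n\to h$ in $\tau$. The argument stops exactly here: to conclude $h\notin D_n$ we need $h\in h_nV_n$, and $V_n$ is only $\lambda$-open. We know nothing about its $\tau$-closure, and we cannot shrink it to something $\tau$-closed.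

What would repair this? We need, inside each $V_n$, a set that is $\tau$-closed, of small $\rho$-diameter after translation, and still too big for its translate to fit into $D_{n+1}$. The subgroups $H_J$ are candidates. Each is $\tau$-closed, being defined by the conditions $h(x)=x$. By (1), the coset $hH_J$ has $\rho$-diameter at most $|h(J)|+|J|$. So two statements would be enough:

* $H_J$ is never $\lambda$-discrete, so no coset of $H_J$ lies in a discrete set (Lemma 5);
* every $\lambda$-neighborhood of $e$ contains some $H_J$, with $J$ inside any prescribed open arc (Lemma 6).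

The second one is surprising at first sight: a $\lambda$-neighborhood could be very thin, and it is to contain a copy of all of $\mathrm{Homeo}_+([0,1])$. It is proved with an algebraic property of $G$.

## Four conjugates fill a small group

**Lemma 3.** For each $f\in H_I$, $I$ an arc, there is $c\in H_I$ with $f=[c,f]$.

*Proof.* Identify $I=[0,1]$. Let $(\alpha,\beta)$ be a component of $\{f\neq\mathrm{id}\}$; then $f$ maps $(\alpha,\beta)$ onto itself without fixed points.

There is an increasing homeomorphism $\varphi:(\alpha,\beta)\to\mathbb R$ conjugating $f$ to translation by $1$ or by $-1$. Suppose $f(x)>x$ on $(\alpha,\beta)$. Pick $x_0$. The sequence $f^n(x_0)$ increases, and its limit as $n\to\infty$ is a fixed point of $f$, so it is $\beta$; likewise $f^{-n}(x_0)\to\alpha$. So the intervals $[f^n(x_0),f^{n+1}(x_0)]$, $n\in\mathbb Z$, tile $(\alpha,\beta)$. Let $\varphi$ map $[x_0,f(x_0)]$ affinely onto $[0,1]$ and put $\varphi(f^n(x))=\varphi(x)+n$ there. If $f(x)<x$ on $(\alpha,\beta)$, apply this to $f^{-1}$.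

Now let $c=\varphi^{-1}(2\varphi)$ on each such component, with its own $\varphi$, and $c=\mathrm{id}$ on the fixed set of $f$. As in Lemma 1, $c$ preserves each piece of a partition into convex sets and is increasing on each, so it is an increasing bijection of $[0,1]$, hence in $H_I$. In the coordinate $\varphi$, $c$ is $x\mapsto2x$ and $f$ is $x\mapsto x\pm1$. So $cfc^{-1}$ is $x\mapsto2(\frac x2\pm1)=x\pm2$, which is $f^2$. Hence $cfc^{-1}=f^2$ and $[c,f]=f^2f^{-1}=f$. $\square$

**Lemma 4.** Let $y\in G$ and let $I$ be an arc with $y(I)\cap I=\emptyset$. Every $f\in H_I$ is a product of four elements of the form $ky^{\pm1}k^{-1}$ with $k\in H_I$.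

*Proof.* Take $c\in H_I$ with $f=[c,f]$ from Lemma 3. The plan is to replace $c$ by a commutator with $y$ that acts on $I$ in the same way. Put
$$t=[c,y]=c\cdot(yc^{-1}y^{-1}).$$
The second factor is supported in $y(I)$, which is disjoint from $I$. So $t|_I=c|_I$ and $t(I)=I$. Both $tft^{-1}$ and $cfc^{-1}$ are supported in $I$, and they agree on $I$. So $tft^{-1}=cfc^{-1}$ and $f=[c,f]=[t,f]=t\cdot ft^{-1}f^{-1}$. Insert $t=cyc^{-1}y^{-1}$ and $t^{-1}=ycy^{-1}c^{-1}$:
$$f=(cyc^{-1})\,(y^{-1})\,(fyf^{-1})\,\big((fc)y^{-1}(fc)^{-1}\big). \tag{2}$$
To check (2), note that the last two factors multiply to $fycy^{-1}c^{-1}f^{-1}=ft^{-1}f^{-1}$. The conjugators are $c,e,f,fc\in H_I$. $\square$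

So a single nontrivial $y$ in a neighborhood of $e$ produces a whole $H_I$, *provided* all conjugates of $y$ by elements of $H_I$ stay near $e$.

## Two lemmas on topologies without open subgroups

In this section $\lambda$ is a Hausdorff group topology on $G$ without proper open subgroups. By Lemma 2, $\lambda\supseteq\tau$. A subgroup that contains a $\lambda$-neighborhood of $e$ is open, so no $G_p$ contains a $\lambda$-neighborhood of $e$.

**Lemma 5.** For every arc $J$, $H_J$ is not discrete in $\lambda$.

*Proof.* Suppose $W\cap H_J=\{e\}$ with $W$ a $\lambda$-open neighborhood of $e$. Choose an arc $J_0\subset\operatorname{int}J$ and $w\in H_{J_0}$ moving every point of $\operatorname{int}J_0$. Consider the set of $v$ with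
$$v(J_0)\subset\operatorname{int}J\quad\text{and}\quad[v,w]\in W.$$
The first condition holds on a $\tau$-neighborhood of $e$, because the compact set $J_0$ has positive distance to $S^1\setminus\operatorname{int} J$, and $\tau\subseteq\lambda$. The second holds on a $\lambda$-neighborhood of $e$ by continuity. For such $v$ we have $vwv^{-1}\in H_{v(J_0)}\subset H_J$, so $[v,w]=(vwv^{-1})w^{-1}\in H_J\cap W=\{e\}$. So the centralizer of $w$ contains a $\lambda$-neighborhood of $e$; it is an open subgroup, hence all of $G$. But an element commuting with $w$ preserves the fixed set of $w$, which is the closed arc $S^1\setminus\operatorname{int}J_0$. A nontrivial rotation that preserved this arc would fix its initial endpoint, which is impossible. Contradiction. $\square$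

Now let $V$ be a $\lambda$-neighborhood of $e$. By Lemma 5, every $H_J$ contains a nontrivial $y$ as close to $e$ as we like. By Lemma 4 it would suffice to know that the conjugates $xyx^{-1}$, $x\in H_J$, stay close to $e$. For one fixed $x$ we can shrink the neighborhood, but $x$ ranges over a large group, and here the direct approach stops. The way past this is to argue by contradiction. If conjugates escape in *every* small arc, collect infinitely many bad conjugators $x_j$, living in disjoint arcs, into a single element $g$ by Lemma 1. For a single $g$, the commutator $[v,g]$ is small when $v$ is near $e$. Unless $v$ interferes with the arcs, $[v,g]$ acts on the $j$-th arc as $x_j^{-1}$, and conjugating by it reproduces the bad conjugate by elements that are small. So every $v$ near $e$ must interfere with all the arcs, and this is so rigid that it fixes a point.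

**Lemma 6.** For every $\lambda$-neighborhood $V$ of $e$ and every nonempty open arc $A$ there is an arc $J\subset A$ with $H_J\subset V$.

*Proof.* Shrinking $A$, we may assume $A$ has length $<1$ and $A\ne S^1$. Suppose $H_J\not\subset V$ for all arcs $J\subset A$. Let $W$ be a symmetric $\lambda$-open neighborhood of $e$ with $W^{20}\subset V$.

**Step 1.** *This step finds an escaping conjugate in every arc: for every arc $J\subset A$ there are $y\in H_J\cap W$ and $x\in H_J$ with $xyx^{-1}\notin W^5$.* By Lemma 5 pick $y\in H_J\cap W$ with $y\ne e$. It moves some point of $\operatorname{int}J$, so a small arc $I\subset J$ around that point satisfies $y(I)\cap I=\emptyset$. If $xyx^{-1}\in W^5$ for all $x\in H_J$, then also $xy^{-1}x^{-1}\in W^5$, because $W$ is symmetric. As $H_I\subset H_J$, Lemma 4 gives $H_I\subset(W^5)^4=W^{20}\subset V$ with $I\subset A$, a contradiction.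

**Step 2.** *This step glues escaping conjugators into one element $g$ and shows that every $v$ near $e$ sends into a very small set.* Let $J_1,J_2,\dots\subset A$ be pairwise disjoint arcs converging to a point $p\in A$ (every neighborhood of $p$ contains all but finitely many $J_j$), with $p\notin E:=\bigcup_jJ_j$. Then $\overline E=E\cup\{p\}$. Take $x_j,y_j\in H_{J_j}$ from Step 1, and let $g\in G$ be glued from the $x_j$ by Lemma 1. Put $U=W\cap g^{-1}Wg$, a $\lambda$-neighborhood of $e$. We claim
$$v^{-1}(p)\in E\cup\{p\}\quad\text{for all }v\in U. \tag{3}$$
Let $v\in U$ and $u=[v,g]=v\cdot(gv^{-1}g^{-1})$. Since $v\in W$ and $gvg^{-1}\in W$, and $W$ is symmetric, $u\in W^2$.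

Suppose $v(E)\cap J_j=\emptyset$ for some $j$. As $g$ is the identity off $E$, $vgv^{-1}$ is the identity off $v(E)$, so it fixes $J_j$ pointwise. And $g^{-1}$ maps $J_j$ onto itself, acting as $x_j^{-1}$. Hence $u=(vgv^{-1})g^{-1}$ agrees with $x_j^{-1}$ on $J_j$, and $u(J_j)=J_j$. So $u^{-1}y_ju$ and $x_jy_jx_j^{-1}$ are both supported in $J_j$ and agree there; they are equal. But $u^{-1}y_ju\in W^2WW^2=W^5$, while $x_jy_jx_j^{-1}\notin W^5$. Contradiction.

So for every $j$ there is $z_j\in E$ with $v(z_j)\in J_j$. Then $v(z_j)\to p$, so $z_j\to v^{-1}(p)$, and $v^{-1}(p)\in\overline E=E\cup\{p\}$. This is (3).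

**Step 3.** *This step uses two disjoint sequences to pin $p$ down.* Fix $p\in A$ and choose $\eta>0$ with $[p,p+\eta]\subset A$. The arcs $[p+\frac{\eta}{2i+1},\,p+\frac{\eta}{2i}]$, $i\ge1$, are pairwise disjoint and converge to $p$. Apply Step 2 to those with $i$ even, with union $E$ and neighborhood $U$, and to those with $i$ odd, with union $E'$ and neighborhood $U'$. For $v\in U\cap U'$,
$$v^{-1}(p)\in(E\cup\{p\})\cap(E'\cup\{p\})=\{p\}.$$
So the $\lambda$-neighborhood $U\cap U'$ of $e$ is contained in $G_p$. We saw that this is impossible. $\square$

## Proof of Theorem A

We already know that $(G,\tau)$ is connected. Let $\lambda$ be any connected Hausdorff group topology on $G$. It has no proper open subgroup, so Lemmas 5 and 6 apply. Suppose $G=\bigcup_{n\ge1}D_n$ with each $D_n$ $\lambda$-closed and discrete.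

**Step 1.** *This step builds nested cosets that avoid $D_1,D_2,\dots$ one after the other.* Let $h_0=e$ and let $J_0$ be any arc. We construct $h_n\in G$ and arcs $J_n\subset\operatorname{int}J_{n-1}$ with
$$h_n\in h_{n-1}H_{J_{n-1}},\qquad h_nH_{J_n}\cap D_n=\emptyset,\qquad|J_n|<2^{-n},\qquad|h_n(J_n)|<2^{-n}. \tag{4}$$
Given $h_{n-1}$ and $J_{n-1}$: by Lemma 5, $H_{J_{n-1}}$ is not discrete, nor is its translate $h_{n-1}H_{J_{n-1}}$. So this coset is not contained in the discrete set $D_n$, and we can choose $h_n\in h_{n-1}H_{J_{n-1}}\setminus D_n$. As $D_n$ is closed, there is a $\lambda$-neighborhood $V$ of $e$ with $h_nV\cap D_n=\emptyset$. Choose an open arc $A\subset\operatorname{int}J_{n-1}$ so short that $|A|<2^{-n}$ and $|h_n(A)|<2^{-n}$. Lemma 6 gives an arc $J_n\subset A$ with $H_{J_n}\subset V$. Then (4) holds.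

**Step 2.** *This step produces the limit.* Since $h_{n+1}\in h_nH_{J_n}$, (1) gives $\rho(h_{n+1},h_n)\le|h_n(J_n)|+|J_n|<2\cdot2^{-n}$ for $n\ge1$. So $(h_n)$ is $\rho$-Cauchy and converges in $\tau$ to some $h\in G$.

**Step 3.** *This step shows that the limit lies in every coset.* The cosets decrease: $h_{n+1}\in h_nH_{J_n}$ and $H_{J_{n+1}}\subset H_{J_n}$ give $h_{n+1}H_{J_{n+1}}\subset h_nH_{J_n}$. So $h_m\in h_nH_{J_n}$ for all $m\ge n$, that is, $h_m=h_n$ off $J_n$. In the limit $h=h_n$ off $J_n$, so $h\in h_nH_{J_n}$, and $h\notin D_n$ by (4). This holds for all $n\ge1$, contradicting $G=\bigcup_nD_n$.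

Hence no connected Hausdorff group topology on $G$ is strongly $\sigma$-discrete, while $(G,\tau)$ is a connected topological group. This proves Theorem A and answers Problem 5.4 in the negative. $\blacksquare$

Note that $h_n\to h$ was needed only in $\tau$; no completeness of $\lambda$ is used.

## From some small arcs to all small arcs

We turn to Theorem B. Its first sentence is Lemma 2. The implications (c) $\Rightarrow$ (d) $\Rightarrow$ (a) are clear. We prove (a) $\Rightarrow$ (b) here and (b) $\Rightarrow$ (c) in the next two sections.

Lemma 6 gives *some* arcs $J$ with $H_J\subset V$, while (b) asks for *all* sufficiently short arcs. For a $\lambda$-neighborhood $V$ of $e$ let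
$$O_V=\bigcup\{\operatorname{int}I: I\text{ an arc},\ H_I\subset V\},\qquad N_V=S^1\setminus O_V.$$
The stabilizer topology shows the difference. If $V=G_F$, then $H_I\subset V$ exactly when $F\cap\operatorname{int}I=\emptyset$, so $O_V=S^1\setminus F$ and $N_V=F$. The conclusion of Lemma 6 holds for this topology, (b) fails, and the exceptional points are those whose stabilizers are open. The proof shows that under (a) there are no exceptional points.

**Lemma 7 ((a) $\Rightarrow$ (b)).** Let $\lambda$ be a Hausdorff group topology on $G$ without proper open subgroups. For every $\lambda$-neighborhood $V$ of $e$ there is $\delta>0$ with $H_J\subset V$ for all arcs $J$ with $|J|<\delta$.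

*Proof.* For every $V$ the set $O_V$ is open, and dense by Lemma 6. So $N_V$ is closed and nowhere dense. Suppose that $p\in N_V$ for some $V$. Let $W$ be a symmetric open neighborhood of $e$ with $W^3\subset V$.

**Step 1.** *This step shows that elements of $W$ can move $p$ only within $N_W$.* If $w\in W$ and $H_I\subset W$, then $H_{w(I)}=wH_Iw^{-1}\subset W^3\subset V$. So $w(O_W)\subset O_V$. As $p\notin O_V$, we get $w^{-1}(p)\notin O_W$. Since $W$ is symmetric,
$$w(p)\in N_W\quad\text{for all }w\in W, \tag{5}$$
and in particular $p\in N_W$.

**Step 2.** *This step finds $g\in G_p$ with $g(N_W)\cap N_W=\{p\}$.* Identify $S^1\setminus\{p\}$ with $\mathbb R$. As $N_W$ is nowhere dense, we can choose an increasing sequence $(e_j)_{j\in\mathbb Z}$ of points not in $N_W$, tending to the two ends. The set $N_W\cap[e_j,e_{j+1}]$ is compact and avoids $e_j,e_{j+1}$, so it lies in $[\alpha_j,\beta_j]$ for some $e_j<\alpha_j<\beta_j<e_{j+1}$. Let $g$ fix $p$ and all $e_j$, and let it map $[e_j,e_{j+1}]$ increasingly onto itself with $g(\beta_j)\in(e_j,\alpha_j)$; a piecewise linear map does this. On $S^1\setminus\{p\}\cong\mathbb R$ the map $g$ is an increasing bijection,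 so $g\in G_p$. Now $g([\alpha_j,\beta_j])\subset(e_j,g(\beta_j)]$ is disjoint from $[\alpha_j,\beta_j]$, and for different $j$ these sets lie in disjoint open intervals $(e_j,e_{j+1})$. As $N_W\setminus\{p\}\subset\bigcup_j[\alpha_j,\beta_j]$ and $p=g(p)\in N_W$, we get $g(N_W)\cap N_W=\{p\}$.

**Step 3.** *This step derives the contradiction.* Let $v\in W\cap gWg^{-1}$. By (5), $v(p)\in N_W$. Also $g^{-1}vg\in W$, so by (5) and $g(p)=p$ we have $g^{-1}v(p)=(g^{-1}vg)(p)\in N_W$. Hence $v(p)\in N_W\cap g(N_W)=\{p\}$. So $G_p$ contains a neighborhood of $e$ and is a proper open subgroup. Contradiction.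

**Step 4.** *This step extracts $\delta$.* Thus $O_V=S^1$ for every $V$: the sets $\operatorname{int}I$ with $H_I\subset V$ cover $S^1$. Let $\delta$ be a Lebesgue number of this cover. An arc $J$ with $|J|<\delta$ has diameter $<\delta$, so $J\subset\operatorname{int}I$ for some $I$ with $H_I\subset V$, and $H_J\subset H_I\subset V$. $\square$

## Fragmentation controlled on both sides

Assume (b). We must join $e$ to a given $f\in G$ by a $\lambda$-continuous path. A $\tau$-continuous path will not do in general; at the end we shall meet a $\lambda$ satisfying (b) in which small rotations do not tend to $e$. But (b) makes elements of $H_I$ small when $|I|$ is small. So we want a path whose increments over short time intervals are *exactly* supported in short arcs. One would break $f$ into factors supported in short arcs, break each factor again into factors supported in shorter arcs, and so on, and pass to the limit.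

Short supports alone do not make the limit exist in $G$. Choose arcs $I_1,I_2,\dots$ with $0\in \operatorname{int} I_n$, $I_{n+1}\subset\operatorname{int}I_n$, $|I_n|<2^{-n}$, and an arc $L\subset\operatorname{int}I_1$. Put $h_0=e$, and let $a_n\in H_{I_n}$ map $h_{n-1}(L)\subset\operatorname{int}I_n$ into $\operatorname{int}I_{n+1}$, where $h_n=a_nh_{n-1}$. Then the maps $h_n$ converge uniformly, since $h_{n+1}$ and $h_n$ differ by at most $|I_{n+1}|$. But the limit maps all of $L$ to the point $0$. The trouble is that the preimages $h_{n-1}^{-1}(I_n)\supset L$ do not shrink. So the preimages of the supports must be controlled as well.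

**Lemma 8.** Let $I$ be an arc or $S^1$, and let $f\in H_I$, $b\in G$, $\varepsilon>0$. Then $f=f_M\cdots f_1$ with $M\ge2$ and $f_j\in H_{I_j}$, where the $I_j\subset I$ are arcs with
$$|I_j|<\varepsilon,\qquad|b^{-1}q_{j-1}^{-1}(I_j)|<\varepsilon;$$
here $q_j=f_j\cdots f_1$ and $q_0=e$.

*Proof.* We may assume $\varepsilon\le\frac12$.

**Step 1.** *This step chooses a path and a scale.* Let $(h_\theta)_{\theta\in[0,1]}$ be a $\tau$-continuous path in $H_I$ from $e$ to $f$: interpolation if $I$ is an arc, and a path in $(G,\tau)$ if $I=S^1$. The map $(\theta,x)\mapsto b^{-1}h_\theta^{-1}(x)$ is continuous on the compact space $[0,1]\times S^1$, so it is uniformly continuous. So there is $\omega\in(0,\varepsilon)$ such that for every arc $J$ with $|J|<\omega$ and every $\theta$, the arc $b^{-1}h_\theta^{-1}(J)$ has diameter $<\varepsilon$. An arc of diameter less than $\frac12$ has length equal to its diameter, so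
$$|b^{-1}h_\theta^{-1}(J)|<\varepsilon\quad\text{for all }\theta\text{ and all arcs }J\text{ with }|J|<\omega. \tag{6}$$

**Step 2.** *This step cuts $I$ into short pieces and $f$ into small increments.* Divide $I$ by consecutive points $t_i$ into $m\ge3$ arcs $[t_{i-1},t_i]$ of equal length $s<\omega/3$ (points $t_0,\dots,t_m$ if $I$ is an arc; $m$ points, cyclically indexed, if $I=S^1$). Around each division point $t_i$ (each interior one, if $I$ is an arc) let $B_i$ be the arc with center $t_i$ and radius $s/3$. The $B_i$ are disjoint arcs in $I$, and $B_i\subset[t_{i-1},t_{i+1}]$. Choose $0=\theta_0<\dots<\theta_N=1$ such that each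
$$g_i=h_{\theta_i}h_{\theta_{i-1}}^{-1}\in H_I$$
moves all points by less than $s/3$. Then $g_N\cdots g_1=f$.

**Step 3.** *This step breaks one increment $g=g_i$ into fragments.* Since $g(t_j)\in\operatorname{int}B_j$, there is $k_j\in H_{B_j}$ with $k_j(t_j)=g(t_j)$. The $k_j$ have disjoint supports and commute; let $k=\prod_jk_j$. Then $l=k^{-1}g$ fixes every $t_j$. (If $I$ is an arc, the endpoints $t_0,t_m$ are fixed by $g$ and lie in no $B_j$.) As $l$ preserves orientation and lies in $H_I$, it maps each $[t_{j-1},t_j]$ onto itself. So $l=\prod_jl_j$ with $l_j\in H_{[t_{j-1},t_j]}$, and $g=kl$. Order the fragments so that the $l_j$ are applied first, then the $k_j$. Doing this for $g_1,\dots,g_N$ successively, and keeping trivial fragments, we get $f=f_M\cdots f_1$. Already $g_1$ contributes at least $m\ge3$ fragments, so $M\ge2$. All supporting arcs have length at most $s<\varepsilon$ and lie in $I$.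

**Step 4.** *This step verifies the bound on preimages.* The partial product before a given fragment of $g_i$ is $q=u\,h_{\theta_{i-1}}$, because $g_{i-1}\cdots g_1=h_{\theta_{i-1}}$; here $u$ is the product of the fragments of $g_i$ applied earlier. If the fragment is $l_j$, then $u$ is a product of other $l$'s, and $u^{-1}([t_{j-1},t_j])=[t_{j-1},t_j]$. If it is $k_j$, then $u=(\text{product of other }k\text{'s})\cdot l$. The other $k$'s fix $B_j$ pointwise, and $l$ preserves $[t_{j-1},t_{j+1}]$, so $u^{-1}(B_j)=l^{-1}(B_j)\subset[t_{j-1},t_{j+1}]$. In both cases $u^{-1}$ of the supporting arc lies in an arc $J$ of length at most $2s<\omega$. So $b^{-1}q^{-1}$ maps the supporting arc into $b^{-1}h_{\theta_{i-1}}^{-1}(J)$, an arc of length $<\varepsilon$ by (6). $\square$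

## Paths with increments in short arcs

**Lemma 9 ((b) $\Rightarrow$ (c)).** If a Hausdorff group topology $\lambda$ on $G$ satisfies (b), then $(G,\lambda)$ is path-connected.

*Proof.* Let $f\in G$. We join $e$ to $f$.

**Step 1.** *This step defines the path on a dense set.* We construct finite sets $\{0,1\}=T_0\subset T_1\subset\cdots\subset[0,1]$ and a map $\gamma:T=\bigcup_nT_n\to G$ with $\gamma(0)=e$, $\gamma(1)=f$. A *block* of level $n$ is an interval $\beta=[s,t]$ with $s<t$ consecutive in $T_n$. To each block we attach a *region* $I_\beta$, an arc or $S^1$, with
$$\gamma(t)\gamma(s)^{-1}\in H_{I_\beta}. \tag{7}$$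
At level $0$ the region is $I_{[0,1]}=S^1$. Given a block $\beta=[s,t]$ of level $n$, apply Lemma 8 to $\gamma(t)\gamma(s)^{-1}\in H_{I_\beta}$ with $b=\gamma(s)$ and $\varepsilon=2^{-n-1}$. With $M$, $f_j$, $q_j$, $I_j$ from the lemma, subdivide $[s,t]$ equally by $s=s_0<\dots<s_M=t$, put $\gamma(s_j)=q_j\gamma(s)$, and attach $I_j$ to $[s_{j-1},s_j]$. This is consistent at $t$, since $q_M=\gamma(t)\gamma(s)^{-1}$. It satisfies (7), since $\gamma(s_j)\gamma(s_{j-1})^{-1}=q_jq_{j-1}^{-1}=f_j$. Lemma 8 also gives $|\gamma(s_{j-1})^{-1}(I_j)|=|\gamma(s)^{-1}q_{j-1}^{-1}(I_j)|<2^{-n-1}$. So every block $\beta=[s,t]$ of level $n\ge1$ has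
$$|I_\beta|<2^{-n},\qquad|\gamma(s)^{-1}(I_\beta)|<2^{-n}, \tag{8}$$
and regions of sub-blocks are contained in $I_\beta$. Since $M\ge2$ each time, blocks of level $n$ have length at most $2^{-n}$, and $T$ is dense.

**Step 2.** *This step extends $\gamma$ to a $\tau$-continuous path.* Let $\beta=[s,t]$ be a block of level $n\ge1$ and $u\in T\cap\beta$. Then $u\in T_k$ for some $k\ge n$, and $\gamma(u)\gamma(s)^{-1}$ is a product of increments over level $k$ blocks inside $\beta$, whose regions lie in $I_\beta$. So
$$\gamma(u)\in H_{I_\beta}\gamma(s)=\gamma(s)H_{J},\qquad J=\gamma(s)^{-1}(I_\beta). \tag{9}$$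
By (1) and (8), $\rho(\gamma(u),\gamma(u'))\le|I_\beta|+|J|<2\cdot2^{-n}$ for $u,u'\in T\cap\beta$. Two points of $[0,1]$ closer than the minimal length of the finitely many level $n$ blocks lie in one block or in two adjacent blocks. Passing through the common endpoint, which is in $T$, we get $\rho(\gamma(u),\gamma(u'))<4\cdot2^{-n}$ for such $u,u'\in T$. So $\gamma$ is uniformly $\rho$-continuous on $T$. As $\rho$ is complete and $T$ is dense, $\gamma$ extends to a $\tau$-continuous map $\gamma:[0,1]\to G$.

**Step 3.** *This step shows that increments remain exactly supported in the regions.* By (9), $\gamma(u)\gamma(u')^{-1}\in H_{I_\beta}$ for $u,u'\in T\cap\beta$. As $T\cap\beta$ is dense in $\beta$ and $H_{I_\beta}$ is $\tau$-closed, this holds for all $u,u'\in\beta$.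

**Step 4.** *This step proves $\lambda$-continuity.* Given a $\lambda$-neighborhood $V$ of $e$, take a $\lambda$-neighborhood $W$ of $e$ with $W^2\subset V$, take $\delta$ from (b) for $W$, and take $n\ge1$ with $2^{-n}<\delta$. Then $H_{I_\beta}\subset W$ for all blocks $\beta$ of level $n$. If $|u-u'|$ is less than the minimal length of level $n$ blocks, then $u,u'$ lie in one block or in two adjacent blocks with a common endpoint $z$. In the first case $\gamma(u)\gamma(u')^{-1}\in W\subset W^2$. In the second, $\gamma(u)\gamma(u')^{-1}=\gamma(u)\gamma(z)^{-1}\cdot\gamma(z)\gamma(u')^{-1}\in W^2$. So $\gamma(u)\in V\gamma(u')$ in both cases, and $\gamma$ is a $\lambda$-continuous path from $e$ to $f$. $\square$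

With Lemma 7 this proves that (a)–(d) are equivalent.

## The largest connected topology, and arcs

**The topology $\tau_{\max}$.** Let $\tau_{\max}$ be the supremum of all connected Hausdorff group topologies on $G$; the family is nonempty, since it contains $\tau$. It is the topology induced by the diagonal homomorphism from $G$ into the product of the groups $(G,\lambda)$, with $\lambda$ in the family. So it is a group topology, and it is Hausdorff because it contains $\tau$. Finite intersections $V_1\cap\dots\cap V_k$, each $V_i$ a neighborhood of $e$ in one of these topologies, form a base at $e$. By (d) $\Rightarrow$ (b), each $V_i$ has a $\delta_i$ as in (b), and $\min_i\delta_i$ serves for the intersection. So $\tau_{\max}$ satisfies (b), and by (b) $\Rightarrow$ (d) it is connected. It is the largest connected Hausdorff group topology.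

Every connected Hausdorff group topology $\lambda$ satisfies $\tau\subseteq\lambda\subseteq\tau_{\max}$, by Lemma 2 and the definition of $\tau_{\max}$. Conversely, a group topology $\lambda$ with $\tau\subseteq\lambda\subseteq\tau_{\max}$ is Hausdorff because it contains $\tau$, and connected because it is coarser than a connected topology.

**$\tau\neq\tau_{\max}$.** We exhibit a connected Hausdorff group topology strictly finer than $\tau$. For a nonatomic Borel probability measure $\mu$ on $S^1$ and $\varepsilon>0$ let
$$V_{\mu,\varepsilon}=\{v\in G:\mu(\{x:vx\neq x\})<\varepsilon\}.$$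
We check that these sets form a base at $e$ of a Hausdorff group topology $\tau_1$.

* $V_{\mu,\varepsilon}^{-1}=V_{\mu,\varepsilon}$, because $v$ and $v^{-1}$ move the same points.
* $V_{\mu,\varepsilon/2}^2\subset V_{\mu,\varepsilon}$, because a point moved by $vw$ is moved by $v$ or by $w$.
* $gV_{\mu,\varepsilon}g^{-1}=V_{g_*\mu,\varepsilon}$, because $gvg^{-1}$ moves exactly the points of $g(\{x:vx\ne x\})$; and $g_*\mu$ is again nonatomic.
* $V_{(\mu+\nu)/2,\,\min(\varepsilon,\varepsilon')/2}\subset V_{\mu,\varepsilon}\cap V_{\nu,\varepsilon'}$, because if $\frac12(\mu(S)+\nu(S))<\frac12\min(\varepsilon,\varepsilon')$ then $\mu(S)<\varepsilon$ and $\nu(S)<\varepsilon'$.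
* $\bigcap V_{\mu,\varepsilon}=\{e\}$: for $v\neq e$ take an arc all of whose points are moved by $v$, and let $\mu$ be normalized Lebesgue measure on it. Then $v\notin V_{\mu,1}$.

The topology $\tau_1$ satisfies (b): since $\mu$ has no atoms, its distribution function is continuous, hence uniformly continuous on a period, so there is $\delta>0$ with $\mu(I)<\varepsilon$ for all arcs $I$ with $|I|<\delta$, and then $H_I\subset V_{\mu,\varepsilon}$. So $\tau_1$ is connected, and $\tau\subseteq\tau_1\subseteq\tau_{\max}$. A nontrivial rotation moves every point, so it lies in no $V_{\mu,\varepsilon}$ with $\varepsilon\le1$. But rotations converge to $e$ in $\tau$ as the angle tends to $0$. Hence $\tau\neq\tau_1$, and so $\tau\ne\tau_{\max}$. In particular $G$ does have strictly finer connected group topologies, and Theorem A is not simply due to maximality of $\tau$.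

**Countable closed covers.** Let $\lambda$ be a connected Hausdorff group topology on $G$. By (d) $\Rightarrow$ (c), $(G,\lambda)$ is path-connected. A path-connected Hausdorff space is arc-connected (see S. Willard, *General Topology*, §31). As $G$ has more than one point, $(G,\lambda)$ contains a subspace $C$ homeomorphic to $[0,1]$. Suppose $G=\bigcup_nD_n$ with each $D_n$ $\lambda$-closed. By Baire's theorem in $C$, some $D_n\cap C$ has nonempty interior in $C$, so $D_n$ contains an arc. This proves the last assertion of Theorem B. $\blacksquare$

A discrete subspace contains no arc, so this last assertion gives a second proof of Theorem A, by way of the first obstruction met on $\mathbb R^2$: on this group, refining $\tau$ cannot destroy all arcs without creating a proper open subgroup.
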